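\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Steering a quantum particle in a moving box:\\ exact control of the wave function, the velocity and the position}

\begin{abstract}
A quantum particle sits in a one-dimensional box whose acceleration $u$ is the control. The state consists of the wave function, the velocity of the box and its position. We prove that any two states whose wave functions are unit vectors of $H^{2k+3}_{(0)}$ can be joined exactly by a control $u\in H^k_0$, in every time that is large enough (depending on the two states). Conversely, $H^k_0$ controls never lead out of $H^{2k+3}_{(0)}$, so this is the exact reachable class. In particular, states in $H^7_{(0)}$ can be joined with $u\in H^1_0$. The proof combines resonant pulses around a nonzero constant acceleration, local exact control modulo a global phase, and a slow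 loop of controls in which the strict concavity of the ground-state energy is used to set the phase while the velocity and the position of the box are prescribed.
\end{abstract}

\section{The question and the answer}

\subsection{The system}

Let $I=(-1,1)$ and let $\mathbb S=\{\varphi\in L^2(I;\mathbb C):\int_I|\varphi|^2\,dx=1\}$. We consider
\begin{align}
&\psi_t=i\psi_{xx}+iu(t)x\psi,\qquad \psi(t,-1)=\psi(t,1)=0,\label{eq:schr}\\
&\dot S=u(t),\qquad \dot D=S(t),\label{eq:SD}
\end{align}
on a time interval $(0,T)$. The state is $(\psi,S,D)$ with $\psi(t,\cdot)\in\mathbb S$, and the control is the real function $u$. This describes a quantum particle in a moving infinite square well. Up to a choice of units and orientation, $D$ is the position of the well, $S$ its velocity, $u$ its acceleration, and $\psi$ is the wave function seen from the well, where an acceleration acts as the linear potential $-ux$.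

Can one transport the box from any position and velocity to any others, and at the same time transform any wave function into any other one? The following precise form of the question is posed in \cite{CN}. Let
\[
H^7_{(0)}=\{\varphi\in H^7(I;\mathbb C):\ \varphi^{(2j)}(\pm1)=0,\ j=0,1,2,3\}.
\]
Given $(\psi^0,S^0,D^0)$ and $(\psi^1,S^1,D^1)$ in $[\mathbb S\cap H^7_{(0)}]\times\mathbb R\times\mathbb R$, do there exist $T>0$ and $(\psi,S,D,u)$ such that
\begin{gather}
\psi\in C^0([0,T];H^2\cap H^1_0(I;\mathbb C))\cap C^1([0,T];L^2(I;\mathbb C)),\quad u\in H^1_0((0,T);\mathbb R),\label{eq:reg1}\\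
S\in C^1([0,T];\mathbb R),\quad D\in C^2([0,T];\mathbb R),\quad\text{\eqref{eq:schr} and \eqref{eq:SD} hold},\label{eq:reg2}\\
(\psi,S,D)(0)=(\psi^0,S^0,D^0),\qquad (\psi,S,D)(T)=(\psi^1,S^1,D^1)\,?\label{eq:ends}
\end{gather}

The answer is yes. We prove a version in which the regularity of the control and that of the wave functions match exactly. For $k\in\mathbb N=\{0,1,2,\dots\}$ put
\[
H^{2k+3}_{(0)}=\{\varphi\in H^{2k+3}(I;\mathbb C):\ \varphi^{(2j)}(\pm1)=0,\ 0\le j\le k+1\},\qquad H^0_0(0,T)=L^2(0,T).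
\]
For $u\in L^2(0,T)$, a \emph{trajectory} is a triple $(\psi,S,D)$ in which $\psi$ is the mild solution of \eqref{eq:schr} (recalled in Section~\ref{sec:mild}) and $S,D$ solve \eqref{eq:SD}.

\begin{theorem}\label{thm:main}
Let $k\ge0$.
\begin{enumerate}
\item Let $(\psi^0,S^0,D^0),(\psi^1,S^1,D^1)\in[\mathbb S\cap H^{2k+3}_{(0)}]\times\mathbb R^2$. There is $T_0>0$ such that for every $T\ge T_0$ there is $u\in H^k_0((0,T);\mathbb R)$ whose trajectory starting at $(\psi^0,S^0,D^0)$ satisfies $(\psi,S,D)(T)=(\psi^1,S^1,D^1)$, with $\psi\in C^k([0,T];H^3_{(0)})$. If $k\ge1$, then \eqref{eq:reg1}--\eqref{eq:ends} hold.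
\item Conversely, if $\psi^0\in\mathbb S\cap H^{2k+3}_{(0)}$, $T>0$ and $u\in H^k_0((0,T);\mathbb R)$, then $\psi(T)\in\mathbb S\cap H^{2k+3}_{(0)}$. Hence, for all $S^0,D^0\in\mathbb R$, the set of states that can be reached from $(\psi^0,S^0,D^0)$ with $H^k_0$ controls, in arbitrary time, is exactly $[\mathbb S\cap H^{2k+3}_{(0)}]\times\mathbb R^2$.
\end{enumerate}
\end{theorem}

\begin{corollary}
For all data in $[\mathbb S\cap H^7_{(0)}]\times\mathbb R\times\mathbb R$ there exist $T>0$ and $(\psi,S,D,u)$ satisfying \eqref{eq:reg1}--\eqref{eq:ends}.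
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} with $k=1$; note that $H^7_{(0)}\subset H^5_{(0)}$.
\end{proof}

So with $u\in H^1_0$ the natural class is $H^5_{(0)}$, and by part~2 it cannot be enlarged. For $H^7_{(0)}$ data one may even take $u\in H^2_0$, which is the case $k=2$. We say nothing about the minimal time.

\subsection{Why these spaces}\label{sec:why}

Write $A=-\partial_{xx}$ with domain $H^2\cap H^1_0$, and $H_u=A-ux$, so that \eqref{eq:schr} reads $\psi_t=-iH_{u(t)}\psi$. The space $H^3_{(0)}$ is the domain of $A^{3/2}$. Multiplication by $x$ does not preserve it: if $\varphi(\pm1)=\varphi''(\pm1)=0$, then $(x\varphi)''(\pm1)=2\varphi'(\pm1)$, which need not vanish. Nevertheless solutions that start in $H^3_{(0)}$ stay in it for every $u\in L^2$, thanks to a gain under time integration (Lemma~\ref{lem:hidden}).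

Now let $k=1$ and let $u$ be continuous. For $\psi$ to be $C^1$ in time with values in $H^3_{(0)}$ we need $H_{u(t)}\psi(t)\in H^3_{(0)}$; for smooth $\psi$ with $\psi=\psi''=0$ at $\pm1$ this means $\psi''''+2u(t)\psi'=0$ at $\pm1$. The boundary condition moves with $u(t)$, and it reduces to the one that defines $H^5_{(0)}$ at the times when $u(t)=0$. This is why $u\in H^1_0$ is paired with $H^5_{(0)}$.

\section{Obstructions, and the ideas that remove them}\label{sec:ideas}

\subsection{Why not work near $u=0$}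

At $u=0$ the normalized eigenfunctions of $A$ are $e_n=\sin\frac{n\pi}2(x+1)$, with eigenvalues $n^2\pi^2/4$, and they are alternately even and odd. There are two difficulties.

\emph{Vanishing couplings.} The linearization of \eqref{eq:schr} at the ground state moves the $n$-th component through the coefficient $\int_Ixe_1e_n$, which is zero for all odd $n$ because $x$ is odd.

\emph{Resonances.} A control oscillating at the frequency of the transition $1\leftrightarrow j$ acts on all pairs of levels with the same frequency difference. At $u=0$ different pairs coincide, for instance $4^2-1^2=8^2-7^2$.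

Both difficulties disappear at a suitable constant acceleration $u_0\ne0$ (Section~\ref{sec:spectral}). In the rest of this section the reference is the ground state $\varphi_1$ of $H_{u_0}$, with eigenvalue $\lambda_1$.

\subsection{Why the phase and the velocity conflict}

Perturb $u_0$ by a small $v$ on a fixed interval $[0,T^*]$, starting from $\varphi_1$. To first order, the component of the final state on the $p$-th eigenfunction $\varphi_p$ of $H_{u_0}$, with eigenvalue $\lambda_p$, changes (after removal of the free evolution) by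
\[
i\,b_{p1}\int_0^{T^*}v(s)e^{i(\lambda_p-\lambda_1)s}ds,\qquad b_{p1}=\int_Ix\varphi_p\varphi_1 .
\]
For $p=1$ this is $ib_{11}\int v$: the phase of the ground state moves only through $\int v$. But $\int v$ is also the change of $S(T^*)$. So the first-order changes of the phase and of the velocity are locked together, and the linearized system on $[0,T^*]$ does not control both. We therefore do exact local control only \emph{modulo a global phase} (Section~\ref{sec:local}), with $v$ leaving the final values of $S$ and $D$ unaffected, and set the phase by a nonlinear mechanism.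

\subsection{The phase mechanism in its smallest case}\label{sec:toy}

Replace the wave function by one complex number $c$ of modulus one:
\[
\dot c=-i\lambda(u)c,\qquad \dot S=u,\qquad\dot D=S .
\]
This is what \eqref{eq:schr} becomes, in the limit of slow controls, when the state follows the ground state; then $\lambda$ is the ground-state energy $\lambda_1(\cdot)$.

If $\lambda(u)=\lambda(0)-\beta u$ is affine, then $c(T)=c(0)\exp\big(-i\lambda(0)T+i\beta(S(T)-S(0))\big)$, so once $T$ and the velocities are given the phase cannot be chosen.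

Now let $\lambda(u)=-u^2$. Choose $h\in C_c^\infty((0,1);\mathbb R)$, $h\ne0$, with $\int h=\int\tau h=0$ (for instance the second derivative of a bump), and use $u(t)=r\,h(\varepsilon t)$ on $[0,1/\varepsilon]$. Since $D(t)=D(0)+S(0)t+\int_0^t(t-s)u(s)\,ds$, the two moment conditions give, for every $r$,
\[
S(1/\varepsilon)=S(0),\qquad D(1/\varepsilon)=D(0)+S(0)/\varepsilon,\qquad c(1/\varepsilon)=c(0)\,e^{ir^2\varepsilon^{-1}\int h^2}.
\]
The final velocity and position do not depend on $r$, while for $r\in[0,1]$ the phase runs continuously through an interval of length $\varepsilon^{-1}\int h^2$, which exceeds $2\pi$ when $\varepsilon$ is small. So some $r$ gives the desired phase. The argument is robust: since the length of the interval tends to infinity, a perturbation of the phase that is continuous in $r$ and bounded does no harm, because the intermediate value theorem still applies.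

In the true system the role of $-u^2$ is played by $\lambda_1(u)$, which is strictly concave (Lemma~\ref{lem:concave}); near $0$ it equals $\frac{\pi^2}4-\frac{15-\pi^2}{3\pi^4}u^2+O(u^3)$ by \eqref{eq:second} below.

\subsection{Plan}

The control equals $0$ near both ends of the time interval. In between it makes the following moves, in this order; the letters are those of the steps in Section~\ref{sec:proof}.
\begin{itemize}
\item[(A)] Ramp from $0$ to $u_0$; then a succession of weak resonant pulses brings $\psi$ close to some $e^{i\gamma}\varphi_1$ (Section~\ref{sec:pulses}).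
\item[(D$_1$)] A slow loop $u_{\varepsilon,r}$, from $u_0$ back to $u_0$, returns $\psi$ to a neighborhood of the circle $\{e^{i\vartheta}\varphi_1\}$, brings $(S,D)$ \emph{exactly} to prescribed values, and lets the phase sweep an interval of length more than $2\pi$ as $r$ varies (Section~\ref{sec:slow}).
\item[(D$_2$)] A small perturbation $v$ of $u_0$ corrects $\psi$ exactly, modulo phase (Section~\ref{sec:local}).
\item[(B)] The time reversal of a control of type (A), built for the target.
\end{itemize}
Closeness is measured throughout in the norm in which the local step is exact, that of the domain of $H_{u_0}^{k+3/2}$. The propagators of controls on intervals of length $1/\varepsilon$ must therefore be bounded in that norm uniformly in $\varepsilon$; this is Lemma~\ref{lem:slow}.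

\section{The operators $H_u$}\label{sec:spectral}

\subsection{Standard facts}

We write $\langle f,g\rangle=\int_If\bar g$, and $\|\cdot\|$ for the norm of $L^2(I)$. Since $A\ge\pi^2/4$ and $|ux|\le|u|$,
\[
H_u\ge\tfrac{\pi^2}4-1\ge1\qquad\text{for }|u|\le1 .
\]
$H_u$ is self-adjoint on $D(A)$ with compact resolvent. By Sturm--Liouville theory its eigenvalues $\lambda_1(u)<\lambda_2(u)<\cdots$ are simple, with real normalized eigenfunctions $\varphi^u_n$, and by the min-max principle
\begin{equation}\label{eq:minmax}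
\big|\lambda_n(u)-\tfrac{n^2\pi^2}4\big|\le|u| .
\end{equation}
By Kato--Rellich perturbation theory (bounded perturbation, simple eigenvalues, compact resolvent), $\lambda_n(u)$ and, with suitable signs, $\varphi_n^u\in D(A)$ are real-analytic functions of $u\in\mathbb R$. Differentiating $\|\varphi^u_n\|^2=1$ and $H_u\varphi_n^u=\lambda_n(u)\varphi_n^u$ gives
\begin{gather}
\langle\partial_u\varphi_n^u,\varphi_n^u\rangle=0,\qquad (H_u-\lambda_n)\,\partial_u\varphi_n^u=(x+\lambda_n')\varphi_n^u,\label{eq:pert1}\\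
\lambda_n'(u)=-\langle x\varphi_n^u,\varphi_n^u\rangle,\qquad\lambda_n''(u)=-2\langle x\varphi_n^u,\partial_u\varphi_n^u\rangle.\label{eq:pert2}
\end{gather}
The formula for $\lambda_n'$ follows by pairing the second identity of \eqref{eq:pert1} with $\varphi_n^u$; differentiating it gives the one for $\lambda_n''$.

\emph{The scale of spaces.} Let $X^3=D(A^{3/2})=H^3_{(0)}$ with norm $\|A^{3/2}\psi\|$, which is equivalent to the $H^3$ norm on $H^3_{(0)}$. For $|a|\le1$ the form domain $D(H_a^{1/2})$ is $H^1_0$. If $\psi\in D(A)$, then $x\psi\in H^1_0$, so $H_a\psi\in H^1_0$ if and only if $A\psi\in H^1_0$; hence $D(H_a^{3/2})=X^3$. For $k\ge0$ put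
\[
X_a=D(H_a^{k+3/2})=\{\psi:\ H_a^j\psi\in X^3,\ 0\le j\le k\}
\]
(the index $k$ is suppressed in the notation), with norm $\|H_a^{k+3/2}\psi\|$. This norm is equivalent to $\sum_{j\le k}\|H_a^j\psi\|_{X^3}$ because $H_a\ge1$ and the norms of $D(H_a^{3/2})$ and $X^3$ are equivalent. Then $X_0=H^{2k+3}_{(0)}$. For $k\ge1$ the space $X_a$ depends on $a$, as seen in Section~\ref{sec:why}. H\"older's inequality in the spectral representation gives
\begin{equation}\label{eq:interp}
\|H_a^{k+3/2}g\|\le\|g\|^{1-\sigma}\,\|H_a^{k+2}g\|^{\sigma},\qquad\sigma=\frac{k+3/2}{k+2},\quad g\in D(H_a^{k+2}).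
\end{equation}

\subsection{The couplings}

Let $b_{jn}(u)=\int_Ix\varphi_j^u\varphi_n^u\,dx$. The next lemma shows how a tilt $u>0$ of the potential repairs the vanishing couplings: up to a nonzero factor they are differences of products of boundary slopes, and the tilt makes the slopes at $1$ strictly larger in modulus than those at $-1$.

\begin{lemma}\label{lem:coupling}
For $u\in(0,\frac12)$ there is $c>0$ with $|b_{1n}(u)|\ge cn^{-3}$ for all $n\ge2$.
\end{lemma}

\begin{proof}
Write $\varphi_j=\varphi_j^u$, $\lambda_j=\lambda_j(u)$, $b_{jn}=b_{jn}(u)$.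

\emph{Slopes.} Multiply $-\varphi_j''-ux\varphi_j=\lambda_j\varphi_j$ by $2\varphi_j'$ and integrate. Since $\int x(\varphi_j^2)'=-1$ and $\int(\varphi_j^2)'=0$,
\begin{equation}\label{eq:slopediff}
\varphi_j'(1)^2-\varphi_j'(-1)^2=u .
\end{equation}
Multiply instead by $2x\varphi_j'$ and integrate: $-[x\varphi_j'^2]_{-1}^1+\int\varphi_j'^2+2u\int x\varphi_j^2=-\lambda_j$. Since $\int\varphi_j'^2=\lambda_j+u\int x\varphi_j^2$,
\begin{equation}\label{eq:slopesum}
\varphi_j'(1)^2+\varphi_j'(-1)^2=2\lambda_j+3u\int x\varphi_j^2\ge2\lambda_j-3u .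
\end{equation}

\emph{Couplings from slopes.} Let $j\ne n$ and $\delta=\lambda_j-\lambda_n$. From the two eigenvalue equations, $\delta\varphi_j\varphi_n=-(\varphi_j'\varphi_n-\varphi_j\varphi_n')'$. Multiplying by $x$, integrating over $I$, and integrating by parts twice,
\[
\delta b_{jn}=\int(\varphi_j'\varphi_n-\varphi_j\varphi_n')=2\int\varphi_j'\varphi_n .
\]
Differentiating the equation of $\varphi_j$ gives $-\varphi_j'''-ux\varphi_j'-u\varphi_j=\lambda_j\varphi_j'$. Since $\int\varphi_j\varphi_n=0$ and the terms with $ux$ cancel,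
\[
\delta\int\varphi_j'\varphi_n=\int(-\varphi_j'''\varphi_n+\varphi_j'\varphi_n'')=\int(\varphi_j'\varphi_n'-\varphi_j''\varphi_n)'=[\varphi_j'\varphi_n']_{-1}^1 .
\]
Hence
\begin{equation}\label{eq:coupling}
(\lambda_j-\lambda_n)^2\,b_{jn}=2\,[\varphi_j'\varphi_n']_{-1}^1 .
\end{equation}

\emph{Conclusion.} By \eqref{eq:slopediff}, $|\varphi_j'(1)|>|\varphi_j'(-1)|$ for all $j$. So \eqref{eq:coupling} gives
\[
(\lambda_n-\lambda_1)^2|b_{1n}|\ge2\big(|\varphi_1'(1)|-|\varphi_1'(-1)|\big)\,|\varphi_n'(1)| ,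
\]
where the factor in parentheses is positive and does not depend on $n$. Adding \eqref{eq:slopediff} and \eqref{eq:slopesum} and using \eqref{eq:minmax}, $\varphi_n'(1)^2\ge\lambda_n-u\ge\frac{n^2\pi^2}4-2u\ge n^2(\frac{\pi^2}4-1)$. Since $(\lambda_n-\lambda_1)^2\le Cn^4$, the claim follows.
\end{proof}

\subsection{No resonances}

\begin{lemma}\label{lem:nonres}
For all $u\in(0,\frac12)$ outside a countable set, the following holds for every $j\ge2$: $\lambda_p(u)-\lambda_q(u)=\lambda_j(u)-\lambda_1(u)$ only if $(p,q)=(j,1)$.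
\end{lemma}

The coincidences that occur at $u=0$ must be broken as $u$ moves. By analyticity it suffices to look at the Taylor expansion at $0$; the first-order terms vanish, so we compute the second-order ones.

\begin{proof}
\emph{The expansion at $u=0$.} Let $\mu=n\pi/2$, $s=\sin\mu(x+1)$ and $c=\cos\mu(x+1)$; we may choose $\varphi_n^0=s$. As $s^2$ is even, $\langle xs,s\rangle=0$, i.e.\ $\lambda_n'(0)=0$. By \eqref{eq:pert1}, $\partial_u\varphi^u_n|_{u=0}$ equals, up to a multiple of $s$, any solution $f$ of $-f''-\mu^2f=xs$, $f(\pm1)=0$. From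
\[
(x^2c)''=2c-4\mu xs-\mu^2x^2c,\qquad (xs)''=2\mu c-\mu^2xs,\qquad c''=-\mu^2c
\]
one sees that $f=\frac1{4\mu}(x^2-1)c-\frac1{4\mu^2}xs$ is such a solution:
\[
-f''-\mu^2f=\tfrac1{4\mu}(-2c+4\mu xs)-\tfrac1{4\mu^2}(-2\mu c)=xs,
\]
and $f(\pm1)=0$ because both $x^2-1$ and $s$ vanish at $\pm1$.

We need three integrals over $I$. First, since $\cos2\mu(x+1)=1$ at $x=\pm1$, $\int x\sin2\mu(x+1)=-\frac1\mu$. Next, since $x^3-x$ and $\sin2\mu(x+1)$ vanish at $\pm1$,
\[
\int(x^3-x)cs=\tfrac12\int(x^3-x)\sin2\mu(x+1)=\tfrac12\cdot\Big(-\frac1{4\mu^2}\Big)\int6x\sin2\mu(x+1)=\frac3{4\mu^3} .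
\]
Finally $\int x^2\cos2\mu(x+1)=-\frac1\mu\int x\sin2\mu(x+1)=\frac1{\mu^2}$, so $\int x^2s^2=\frac13-\frac1{2\mu^2}$. By \eqref{eq:pert2} and $\langle xs,s\rangle=0$,
\begin{equation}\label{eq:second}
\tfrac12\lambda_n''(0)=-\langle xs,f\rangle=-\frac3{16\mu^4}+\frac1{12\mu^2}-\frac1{8\mu^4}=\frac1{3\pi^2n^2}-\frac5{\pi^4n^4} .
\end{equation}

\emph{No identity.} Let $j\ge2$, $p>q$, and suppose that $\lambda_j-\lambda_1-\lambda_p+\lambda_q$ vanishes identically on $\mathbb R$. Its second-order coefficient at $0$ is zero, so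
\[
\frac{\pi^2}3\big(j^{-2}-1-p^{-2}+q^{-2}\big)=5\big(j^{-4}-1-p^{-4}+q^{-4}\big).
\]
Both brackets are rational and $\pi^2$ is irrational, so the first bracket is zero: $q^{-2}-p^{-2}=1-j^{-2}\ge\frac34$. For $q\ge2$ the left side is less than $\frac14$. So $q=1$, and then $p=j$.

Thus for $p>q$, $(p,q)\ne(j,1)$, the analytic function $\lambda_j-\lambda_1-\lambda_p+\lambda_q$ is not identically zero and has at most countably many zeros. The exceptional set is the union of these zero sets over the countably many $(j,p,q)$. For $p\le q$ we always have $\lambda_p-\lambda_q\le0<\lambda_j-\lambda_1$.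
\end{proof}

\subsection{Concavity}

\begin{lemma}\label{lem:concave}
$\lambda_1''(u)<0$ for all $u\in\mathbb R$.
\end{lemma}

\begin{proof}
By \eqref{eq:pert1}, $\langle\partial_u\varphi_1^u,\varphi_n^u\rangle=b_{1n}(u)/(\lambda_n(u)-\lambda_1(u))$ for $n\ge2$, and the component on $\varphi_1^u$ is zero. So \eqref{eq:pert2} gives $\lambda_1''=-2\sum_{n\ge2}b_{1n}^2/(\lambda_n-\lambda_1)$. Not all $b_{1n}$, $n\ge2$, vanish, because $x\varphi_1^u$ is not a multiple of $\varphi_1^u$.
\end{proof}

\medskip
\noindent\textbf{Standing choice.} \emph{From now on $u_0\in(0,\frac12)$ is fixed outside the exceptional set of Lemma~\ref{lem:nonres}, and $k\ge0$ is fixed unless another value is mentioned. We write $H=H_{u_0}$, $X=X_{u_0}$, $\|\psi\|_X=\|H^{k+3/2}\psi\|$, and $\varphi_n,\lambda_n,b_{jn}$ for the objects at $u=u_0$; $\lambda_n(\cdot)$ still denotes the function of $u$.}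

\section{The Cauchy problem}\label{sec:cauchy}

\subsection{Mild and strong solutions}\label{sec:mild}

For $y_0\in L^2$ and $f\in L^1(0,T;L^2)$, the mild solution of $y'=-iAy+f$, $y(0)=y_0$, is $y(t)=e^{-iAt}y_0+\int_0^te^{-iA(t-s)}f(s)\,ds$. Integrating the scalar equations of its coefficients in the basis $(e_n)$ shows that $\int_0^ty\in D(A)$ and
\begin{equation}\label{eq:M1}
y(t)=y_0-iA\int_0^ty\,ds+\int_0^tf\,ds .
\end{equation}
If moreover $y\in C^0([0,T];D(A))$, then $A\int_0^ty=\int_0^tAy$, so $y$ is absolutely continuous in $L^2$ and $y'=-iAy+f$ almost everywhere; we then call $y$ a \emph{strong} solution. Conversely, an absolutely continuous $y\in C^0([0,T];D(A))$ satisfying the equation a.e.\ is the mild solution (differentiate $e^{iAs}y(s)$). For a strong solution with $f=iuxy+g$, where $u\in L^1(0,T)$ is real and $g\in L^1(0,T;L^2)$, we have $\frac{d}{dt}\|y\|^2=2\,\mathrm{Re}\langle g,y\rangle$ a.e., hence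
\begin{equation}\label{eq:energy}
\|y(t)\|\le\|y_0\|+\int_0^t\|g\|\,ds,\qquad\text{and}\quad\|y(t)\|=\|y_0\|\ \text{ if }g=0 .
\end{equation}

For real $u\in L^1(0,T)$ and $\psi^0\in L^2$, the mild solution of \eqref{eq:schr} is the solution in $C^0([0,T];L^2)$ of $\psi(t)=e^{-iAt}\psi^0+i\int_0^te^{-iA(t-s)}u(s)x\psi(s)\,ds$. It exists and is unique, since the $n$-th iterate of the Volterra operator has norm at most $\|u\|_{L^1}^n/n!$. We write $\psi(t)=U_u(t)\psi^0$ and call $U_u$ the propagator of $u$. Mild solutions on consecutive intervals can be concatenated.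

A strong solution of \eqref{eq:schr} also satisfies, for each constant $a\in\mathbb R$,
\begin{equation}\label{eq:duhamel}
\psi(t)=e^{-iH_at}\psi^0+i\int_0^te^{-iH_a(t-s)}(u(s)-a)x\psi(s)\,ds
\end{equation}
(differentiate $e^{iH_as}\psi(s)$).

\emph{Time reversal.} If $(\psi,S,D)$ is a trajectory on $[0,T]$ for $u$, with $\psi$ strong, then $(\overline{\psi}(T-t),-S(T-t),D(T-t))$ is a trajectory for $u(T-t)$: for $\phi(t)=\overline\psi(T-t)$ one finds $\phi_t=-\overline{(i\psi_{xx}+iux\psi)}(T-t)=i\phi_{xx}+iu(T-t)x\phi$, and \eqref{eq:SD} is immediate.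

\subsection{The hidden gain}

Multiplication by $x$ maps $X^3$ only into $H^3\cap H^1_0$. The next lemma says that for the Duhamel integral this is sufficient. The point is that the boundary terms appear as Fourier coefficients in time, for frequencies $n^2\pi^2/4$ with a common period.

\begin{lemma}\label{lem:hidden}
For $f\in L^2(0,T;H^3\cap H^1_0)$, $G(t)=\int_0^te^{-iA(t-s)}f(s)\,ds$ lies in $C^0([0,T];X^3)$, and $\|G(t)\|_{X^3}^2\le C(T)\int_0^t\|f(s)\|_{H^3}^2ds$.
\end{lemma}

\begin{proof}
Let $\mu_n=n\pi/2$, $e_n=\sin\mu_n(x+1)$, $c_n=\cos\mu_n(x+1)$, $n\ge1$; both families are orthonormal. Three integrations by parts, using $f(\pm1)=0$ and $e_n(\pm1)=0$, give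
\[
\mu_n^3\langle f,e_n\rangle=[f''c_n]_{-1}^1-\int_If'''c_n\,dx .
\]
Now $\|G(t)\|_{X^3}^2=\sum_n\mu_n^6|\langle G(t),e_n\rangle|^2=\sum_n\big|\int_0^te^{i\mu_n^2s}\mu_n^3\langle f(s),e_n\rangle\,ds\big|^2$. By Cauchy--Schwarz in time and Bessel's inequality in space, the terms with $f'''$ contribute at most a constant times $t\int_0^t\|f'''\|^2$. As $|c_n(\pm1)|=1$, the boundary terms lead to $\sum_n|\int_0^te^{i\mu_n^2s}g\,ds|^2$ with $g=f''(\cdot,\pm1)$, and $|g(s)|\le C\|f(s)\|_{H^3}$. The functions $e^{i\mu_n^2s}=e^{in^2\pi^2s/4}$ are distinct exponentials of common period $8/\pi$, so they are orthogonal on each interval of that length. Extend $g1_{(0,t)}$ by zero and cover $(0,T)$ by $J=\lceil\pi T/8\rceil$ consecutive intervals of length $8/\pi$ (the last one possibly exceeding $T$). Cauchy--Schwarz over the $J$ intervals and Bessel's inequality on each give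
\[
\sum_n\Big|\int_0^te^{i\mu_n^2s}g\,ds\Big|^2\le J\,\frac8\pi\int_0^t|g|^2ds .
\]
This proves the estimate. If $f\in C^1([0,T];H^3\cap H^1_0)$, then integrating by parts in $s$,
\[
AG(t)=-i\Big[f(t)-e^{-iAt}f(0)-\int_0^te^{-iA(t-s)}f'(s)\,ds\Big]\in C^0([0,T];H^1_0),
\]
because $e^{-iAt}$ is a continuous group on $H^1_0=D(A^{1/2})$. So $G\in C^0([0,T];X^3)$. Such $f$ are dense, and the estimate is uniform in $t$, so continuity holds for all $f$.
\end{proof}

\subsection{Regularity and smooth dependence}

For $|a|,|b|\le1$ let $\mathcal U^k_{a,b}(T)$ be the set of real $u\in H^k(0,T)$ such that, if $k\ge1$, $u(0)=a$, $u(T)=b$ and $u^{(l)}(0)=u^{(l)}(T)=0$ for $1\le l\le k-1$. Thus $\mathcal U^k_{0,0}(T)=H^k_0(0,T)$.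

\begin{lemma}\label{lem:reg}
Let $u\in\mathcal U^k_{a,b}(T)$ and $\psi^0\in X_a$. Then $\psi(t)=U_u(t)\psi^0$ satisfies $\psi\in C^k([0,T];X^3)$, $\psi(T)\in X_b$, and, for $j\le k$, $\partial_t^j\psi(0)=(-iH_a)^j\psi^0$, $\partial_t^j\psi(T)=(-iH_b)^j\psi(T)$. The map $(\psi^0,u)\in X_a\times\mathcal U^k_{a,b}(T)\mapsto\psi(T)\in X_b$ is $C^\infty$.
\end{lemma}

The idea is to trade space derivatives for time derivatives: $H_b^j\psi(T)$ is, up to a factor, $\partial_t^j\psi(T)$, and time derivatives are not affected by the boundary values of $x\psi$. We solve the system that the time derivatives should satisfy, and then check that its solution consists of time derivatives.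

\begin{proof}
\emph{The system.} Look for $\phi=(\phi_0,\dots,\phi_k)\in C^0([0,T];X^3)^{k+1}$ with
\begin{equation}\label{eq:hier}
\phi_j(t)=e^{-iAt}(-iH_a)^j\psi^0+i\int_0^te^{-iA(t-s)}\,x\sum_{l=0}^j\binom jlu^{(l)}\phi_{j-l}\,ds,
\end{equation}
in short $\phi=\phi^{in}+K_u\phi$. By Lemma~\ref{lem:hidden}, $K_u$ maps $C^0([0,T];X^3)^{k+1}$ into itself, depends linearly and boundedly on $u\in H^k$, and
\[
\|K_u\phi(t)\|^2\le C\int_0^tm(s)\|\phi(s)\|^2ds,\qquad m=\sum_{l\le k}|u^{(l)}|^2\in L^1(0,T),
\]
with norms in $(X^3)^{k+1}$. Iterating, $\|K_u^n\|^2\le(C\|m\|_{L^1})^n/n!$. So $\mathrm{Id}-K_u$ is invertible, and $\phi=(\mathrm{Id}-K_u)^{-1}\phi^{in}$ is a $C^\infty$ function of $(\psi^0,u)$, since inversion of operators is smooth. By uniqueness of mild solutions, $\phi_0=\psi$. Each $\phi_j$ is continuous with values in $X^3\subset D(A)$, so it is a strong solution of its equation.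

\emph{Claim: for $j<k$, $\phi_j$ is $C^1$ in $X^3$ and $\phi_j'=\phi_{j+1}$.} Assume $\phi_i'=\phi_{i+1}$ for $i<j$. Let $w(t)=\phi_j(0)+\int_0^t\phi_{j+1}\in C^1([0,T];X^3)$; we show $w=\phi_j$. Put $q=\sum_{l=1}^j\binom jlu^{(l)}\phi_{j-l}$. By Pascal's rule and the induction hypothesis,
\begin{align*}
\sum_{l=0}^{j+1}\binom{j+1}lu^{(l)}\phi_{j+1-l}
&=\sum_{l=0}^j\binom jl\big(u^{(l)}\phi_{j+1-l}+u^{(l+1)}\phi_{j-l}\big)\\
&=u\phi_{j+1}+u'\phi_j+q'=(uw+q)'+u'(\phi_j-w).
\end{align*}
Write \eqref{eq:M1} for $\phi_{j+1}$, with $\int_0^t\phi_{j+1}=w(t)-\phi_j(0)$. At $t=0$ we have $q(0)=0$, because $u^{(l)}(0)=0$ for $1\le l\le j\le k-1$; also $u(0)=a$ and $\phi_{j+1}(0)=-iH_a\phi_j(0)=-iA\phi_j(0)+iax\phi_j(0)$. So the terms at $t=0$ cancel, and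
\[
w'=\phi_{j+1}=-iAw+ix(uw+q)+ix\int_0^tu'(\phi_j-w)\,ds .
\]
On the other hand $\phi_j'=-iA\phi_j+ix(u\phi_j+q)$ a.e. So $z=w-\phi_j$ is a strong solution of
\[
z'=-iAz+iuxz-ix\int_0^tu'z\,ds,\qquad z(0)=0 .
\]
By \eqref{eq:energy}, $\|z(t)\|\le\int_0^t\int_0^s|u'|\|z\|\,d\sigma\,ds\le T\int_0^t|u'|\|z\|\,ds$, and $z=0$ by Gronwall's lemma. This proves the claim.

\emph{The end points.} Hence $\psi\in C^k([0,T];X^3)$ and $\partial_t^j\psi=\phi_j$ for $j\le k$; in particular $\partial_t^j\psi(0)=\phi_j(0)=(-iH_a)^j\psi^0$. For $j\le k-1$ all terms in the equation of $\phi_j$ are continuous in $L^2$, so it holds at $t=T$, where $u(T)=b$ and $u^{(l)}(T)=0$ for $1\le l\le k-1$: $\phi_{j+1}(T)=-iA\phi_j(T)+ibx\phi_j(T)=-iH_b\phi_j(T)$. So $(-iH_b)^j\psi(T)=\phi_j(T)\in X^3$ for all $j\le k$, i.e.\ $\psi(T)\in X_b$. The norm of $X_b$ is equivalent to $\sum_{j\le k}\|H_b^j\psi(T)\|_{X^3}=\sum_{j\le k}\|\phi_j(T)\|_{X^3}$, so smoothness of $\phi(T)$ gives that of $\psi(T)$ in $X_b$.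
\end{proof}

For $k=0$ the lemma says that $\psi\in C^0([0,T];X^3)$ when $u\in L^2$ and $\psi^0\in X^3$. Then $\psi$ is a strong solution, and \eqref{eq:energy} and density of $X^3$ show that \emph{$U_u(t)$ preserves the $L^2$ norm for $u\in L^2(0,T)$}.

\begin{proof}[Proof of the first assertion of Theorem~\ref{thm:main}, part 2]
This is Lemma~\ref{lem:reg} with $a=b=0$, together with conservation of the $L^2$ norm. (The second assertion then follows from part~1.)
\end{proof}

\subsection{Bounds that do not see the length of the time interval}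

We shall use controls on intervals of length $1/\varepsilon$. The next estimate depends only on the total variation of $u$ and of its derivatives, which stays bounded for the controls used below.

\begin{lemma}\label{lem:slow}
Let $u\in C^\infty([0,T];[-1,1])$ be constant near $0$ (value $a$) and near $T$ (value $b$). Let $U=U_u(T)$ and $V_m=\sum_{l=1}^m\int_0^T|u^{(l)}|\,dt$. For each $m\in\mathbb N$,
\[
\|H_b^mU\psi\|\le C_me^{C_mV_m}\|H_a^m\psi\|,\qquad\psi\in D(H_a^m),
\]
with $C_m$ depending only on $m$. Consequently $\|U\|_{\mathcal L(X_a,X_b)}$ is bounded by a constant depending only on $k$ and on an upper bound for $V_{k+2}$.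
\end{lemma}

\begin{proof}
\emph{Integer exponents.} Let $\psi^0\in\bigcap_nD(H_a^n)$. Since $u$ is constant near the ends, Lemma~\ref{lem:reg} applies for every value of $k$: by \eqref{eq:hier}, $\phi_j=\partial_t^j\psi$ is a strong solution of $\phi_j'=-iH_u\phi_j+ix\sum_{l=1}^j\binom jlu^{(l)}\phi_{j-l}$. By \eqref{eq:energy},
\[
\|\phi_j(t)\|\le\|\phi_j(0)\|+\int_0^t\sum_{l=1}^j\binom jl|u^{(l)}|\,\|\phi_{j-l}\|\,ds .
\]
Summing over $j\le m$ and using Gronwall's lemma, $\sum_{j\le m}\|\phi_j(T)\|\le e^{C_mV_m}\sum_{j\le m}\|\phi_j(0)\|$. Here $\|\phi_j(0)\|=\|H_a^j\psi^0\|\le\|H_a^m\psi^0\|$, as $H_a\ge1$, and $\|\phi_m(T)\|=\|H_b^m\psi(T)\|$. This is the estimate for such $\psi^0$; it extends to $D(H_a^m)$ by density, since $U$ is bounded on $L^2$ and $H_b^m$ is closed.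

\emph{Exponent $k+\frac32$.} We interpolate between $m=k+1$ and $m=k+2$. Let $\psi,\chi$ be finite combinations of eigenfunctions of $H_a$ and of $H_b$, respectively. The function
\[
z\mapsto\big\langle UH_a^{-k-1-z}\psi,\,H_b^{k+1+\bar z}\chi\big\rangle
\]
is holomorphic in the open strip $0<\mathrm{Re}\,z<1$, and continuous and bounded on its closure. The operators $H_a^{iy},H_b^{iy}$ are unitary, so on the lines $\mathrm{Re}\,z=0$ and $\mathrm{Re}\,z=1$ it is bounded by $\|\psi\|\|\chi\|$ times the constants just obtained for $m=k+1$ and $m=k+2$. By the three lines theorem the same kind of bound holds at $z=\frac12$: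
\[
\big|\big\langle UH_a^{-k-3/2}\psi,\,H_b^{k+3/2}\chi\big\rangle\big|\le M\|\psi\|\|\chi\| .
\]
The $\chi$'s form a core of $H_b^{k+3/2}$, so $UH_a^{-k-3/2}\psi\in X_b$ with norm at most $M\|\psi\|$. The $\psi$'s are dense in $L^2$, which gives the claim.
\end{proof}

\section{Local exact control modulo phase}\label{sec:local}

For $T^*>0$ let
\[
W=\Big\{v\in H^k_0((0,T^*);\mathbb R):\ \int_0^{T^*}v=\int_0^{T^*}(T^*-t)v\,dt=0\Big\}.
\]
Adding $v\in W$ to $u_0$ does not change the final values $S(T^*)$ and $D(T^*)$.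

\begin{lemma}\label{lem:local}
There are $T^*>0$ and $\eta>0$ such that, for all $\psi_a,\psi_b\in\mathbb S\cap X$ within $\eta$ of $\varphi_1$ in $X$, there are $v\in W$ and $\alpha\in(-\frac\pi2,\frac\pi2)$, depending continuously on $(\psi_a,\psi_b)\in X\times X$, with
\[
e^{iHT^*}U_{u_0+v}(T^*)\psi_a=e^{i\alpha}\psi_b .
\]
\end{lemma}

To discard the phase we use the quotients of the components of $\psi$ by its first component, and then apply the implicit function theorem. The linearized problem is a moment problem. Dividing by the couplings costs three powers of $p$ (Lemma~\ref{lem:coupling}), and $2k$ more powers of $p$ correspond to $k$ time derivatives because the frequencies grow like $p^2$. This is how the exponent $2k+3$ arises.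

\begin{proof}
\emph{Step 1: linearization.} Let $F(\psi,v)=e^{iHT^*}U_{u_0+v}(T^*)\psi$. By Lemma~\ref{lem:reg} with $a=b=u_0$, $F:X\times H^k_0\to X$ is $C^\infty$, and $F(\varphi_1,0)=\varphi_1$. By Duhamel's formula \eqref{eq:duhamel} with $a=u_0$,
\[
D_vF(\varphi_1,0)v=i\int_0^{T^*}v(s)e^{i(H-\lambda_1)s}x\varphi_1\,ds=i\sum_{p\ge1}b_{p1}\Big(\int_0^{T^*}v(s)e^{i(\lambda_p-\lambda_1)s}ds\Big)\varphi_p .
\]
Let $\Pi$ be the orthogonal projection of $L^2$ onto the closed span of $\{\varphi_p\}_{p\ge2}$, $Y=\Pi X$, and $z(\psi)=\Pi\psi/\langle\psi,\varphi_1\rangle\in Y$, smooth near $\varphi_1$ with $z(\varphi_1)=0$. The derivative of $z(F(\psi,v))-z(\chi)$ with respect to $v\in W$ at $(\psi,v,\chi)=(\varphi_1,0,\varphi_1)$ is the real-linear map $L=\Pi D_vF(\varphi_1,0)|_W:W\to Y$. We choose $T^*$ so that $L$ is onto.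

\emph{Step 2: the moment problem.} Let $y=\sum_{p\ge2}y_p\varphi_p\in Y$, so $(p^{2k+3}y_p)\in\ell^2$. Put $\omega_p=\lambda_p-\lambda_1$ and $d_p=y_p/(ib_{p1})$; by Lemma~\ref{lem:coupling}, $|d_p|\le Cp^3|y_p|$. We need $v\in W$ with $\int_0^{T^*}ve^{i\omega_ps}ds=d_p$ for all $p\ge2$. Now $v\in W$ if and only if $v=w''$ with $w\in H^{k+2}_0((0,T^*);\mathbb R)$: given $v$, take $w(t)=\int_0^t(t-s)v(s)\,ds$, for which $w(T^*)$ and $w'(T^*)$ are the two integrals in the definition of $W$. Since $\int w''e^{i\omega s}=-\omega^2\int we^{i\omega s}$, we look for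
\begin{equation}\label{eq:moments}
w\in H^m_0((0,T^*);\mathbb R),\quad m=k+2,\qquad\int_0^{T^*}we^{i\omega_ps}ds=-\omega_p^{-2}d_p\quad(p\ge2).
\end{equation}
To obtain $w\in H^m_0$ from a mere $L^2$ function $f$, we divide by a differential operator of order $m$ with distinct characteristic frequencies, at which $f$ must have zero moments.

\emph{Step 3: solving in $L^2$.} Let $\nu_1,\dots,\nu_m\in(-\omega_2,\omega_2)$ be distinct and form a set symmetric about $0$. The set $\Lambda=\{\pm\omega_p\}_{p\ge2}\cup\{\nu_l\}_{l\le m}$ is symmetric, and its distinct elements have distance at least some $\gamma>0$, because $\lambda_{p+1}-\lambda_p>0$ tends to infinity. Choose $T^*>2\pi/\gamma$. Ingham's theorem gives $0<c_1\le c_2$ with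
\[
c_1\sum_{\nu\in\Lambda}|a_\nu|^2\le\int_0^{T^*}\Big|\sum_{\nu\in\Lambda}a_\nu e^{i\nu s}\Big|^2ds\le c_2\sum_{\nu\in\Lambda}|a_\nu|^2
\]
for all finite families $(a_\nu)$. So $(a_\nu)\mapsto\sum a_\nu e^{i\nu s}$ extends to an operator $\ell^2(\Lambda)\to L^2(0,T^*)$ that is bounded and bounded below; its adjoint is onto. By symmetry of $\Lambda$, $f\mapsto(\int_0^{T^*}fe^{i\nu s}ds)_{\nu\in\Lambda}$ maps $L^2(0,T^*)$ onto $\ell^2(\Lambda)$. If the data satisfy $g_{-\nu}=\overline{g_\nu}$, then $\bar f$ solves the problem when $f$ does, and $\mathrm{Re}f$ is a real solution.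

Let $P(\omega)=\prod_{l=1}^mi(\nu_l-\omega)$. By symmetry $P(-\omega)=\overline{P(\omega)}$ for real $\omega$, and $P(\omega_p)\ne0$. Choose a real $f\in L^2(0,T^*)$ with
\[
\int fe^{i\nu_ls}=0\quad(1\le l\le m),\qquad\int fe^{i\omega_ps}=-P(\omega_p)\omega_p^{-2}d_p\quad(p\ge2),
\]
and conjugate data at $-\omega_p$. The data are in $\ell^2$, because $|P(\omega_p)\omega_p^{-2}d_p|\le C\omega_p^{m-2}|d_p|\le C'p^{2k}p^3|y_p|$.

\emph{Step 4: dividing.} Put $f_0=f$ and solve successively $(\partial_s+i\nu_l)f_l=f_{l-1}$, $f_l(0)=0$, for $1\le l\le m$. We show by induction that $f_l\in H^l_0$ and $\int f_le^{i\nu_{l'}s}=0$ for $l'>l$. This holds for $l=0$. If it holds for $l-1$, then $e^{i\nu_lT^*}f_l(T^*)=\int f_{l-1}e^{i\nu_ls}=0$, so $f_l\in H^1_0$; integrating by parts, $i(\nu_l-\nu_{l'})\int f_le^{i\nu_{l'}s}=\int f_{l-1}e^{i\nu_{l'}s}=0$ for $l'>l$; and $f_l'=f_{l-1}-i\nu_lf_l$ with $f_{l-1}\in H^{l-1}_0$ raises the regularity of $f_l$ one step at a time, up to $H^l_0$.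

Let $w=f_m\in H^m_0$. It is real: $\prod_l(\partial_s+i\nu_l)$ has real coefficients by symmetry, $f$ is real, and $w$ has zero Cauchy data at $0$. Integrating by parts, $\int fe^{i\omega s}=P(\omega)\int we^{i\omega s}$, so \eqref{eq:moments} holds. Hence $L$ is onto.

\emph{Step 5: conclusion.} Restricted to the orthogonal complement of $\ker L$ in the Hilbert space $W$, $L$ is an isomorphism onto $Y$. By the implicit function theorem there is, for $\psi_a,\psi_b$ near $\varphi_1$ in $X$, a continuous $v=v(\psi_a,\psi_b)\in W$, vanishing at $(\varphi_1,\varphi_1)$, with $z(F(\psi_a,v))=z(\psi_b)$. This means $F(\psi_a,v)=c\,\psi_b$ with $c=\langle F(\psi_a,v),\varphi_1\rangle/\langle\psi_b,\varphi_1\rangle$, which is continuous and near $1$. If $\psi_a,\psi_b\in\mathbb S$, then $|c|=1$, as $U_{u_0+v}(T^*)$ and $e^{iHT^*}$ preserve the $L^2$ norm. Take $\alpha=\mathrm{Arg}\,c$ and $\eta$ small.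
\end{proof}

\section{Resonant pulses}\label{sec:pulses}

A weak control oscillating at the frequency $\omega=\lambda_j-\lambda_1$, applied for a long time, should act only in the plane spanned by $\varphi_1,\varphi_j$. In that plane alone, for a perturbation $\varepsilon\cos(\omega t+\theta)$ and after removal of the free evolution, the off-diagonal coupling is $\varepsilon b_{1j}\cos(\omega t+\theta)e^{\pm i\omega t}$. Its mean is $\frac\varepsilon2b_{1j}e^{\mp i\theta}$; all the rest oscillates and averages out. Over a time $1/\varepsilon$ the mean produces a rotation of order one. For instance, rotation by a quarter turn sends $\varphi_j$ to a multiple of $\varphi_1$. In infinite dimension, Lemma~\ref{lem:nonres} ensures that no other pair of levels has a coupling with nonzero mean.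

\begin{lemma}\label{lem:pulse}
Let $j\ge2$, $\omega=\lambda_j-\lambda_1$, $\theta\in\mathbb R$, $\rho\in C_c^\infty((0,1);\mathbb R)$. Let $U_\varepsilon$ be the propagator on $[0,1/\varepsilon]$ of $u_\varepsilon(t)=u_0+\varepsilon\rho(\varepsilon t)\cos(\omega t+\theta)$. For every $\psi\in X$, $e^{iH/\varepsilon}U_\varepsilon\psi\to R\psi$ in $X$ as $\varepsilon\to0$, where $R=\mathrm{Id}$ on $\{\varphi_1,\varphi_j\}^\perp$ and, on $\mathrm{span}(\varphi_1,\varphi_j)$,
\[
R=\cos r+i\sin r\,\big(e^{-i\theta}\langle\cdot,\varphi_1\rangle\varphi_j+e^{i\theta}\langle\cdot,\varphi_j\rangle\varphi_1\big),\qquad r=\tfrac12b_{1j}\int_0^1\rho .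
\]
\end{lemma}

\begin{proof}
\emph{Convergence in $L^2$.} Let $\psi(t)$ be the trajectory starting at $\psi\in X$; it is a strong solution. Then $\zeta(\tau)=e^{iH\tau/\varepsilon}\psi(\tau/\varepsilon)$ satisfies $\zeta'=i\rho B_\varepsilon\zeta$, where
\[
B_\varepsilon(\tau)=\cos(\omega\tau/\varepsilon+\theta)\,e^{iH\tau/\varepsilon}xe^{-iH\tau/\varepsilon},\qquad
\langle B_\varepsilon\varphi_q,\varphi_p\rangle=b_{pq}\cos(\omega\tau/\varepsilon+\theta)e^{i(\lambda_p-\lambda_q)\tau/\varepsilon}.
\]
$B_\varepsilon$ is self-adjoint with $\|B_\varepsilon\|\le1$. Let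
\[
\bar B=\tfrac12b_{1j}\big(e^{-i\theta}\langle\cdot,\varphi_1\rangle\varphi_j+e^{i\theta}\langle\cdot,\varphi_j\rangle\varphi_1\big),\qquad\bar\zeta(\tau)=\exp\Big(i\bar B\int_0^\tau\rho\Big)\psi .
\]
The operator in parentheses in the definition of $\bar B$ squares to the identity on $\mathrm{span}(\varphi_1,\varphi_j)$ and vanishes on its orthogonal complement, so $\bar\zeta(1)=R\psi$. We compare $\zeta$ with $\bar\zeta$, which solves $\bar\zeta'=i\rho\bar B\bar\zeta$, $\bar\zeta(0)=\psi$.

Write the cosine as $\frac12(e^{i(\omega\tau/\varepsilon+\theta)}+e^{-i(\omega\tau/\varepsilon+\theta)})$. By Lemma~\ref{lem:nonres}, $\lambda_p-\lambda_q=\omega$ only for $(p,q)=(j,1)$ and $\lambda_p-\lambda_q=-\omega$ only for $(p,q)=(1,j)$, and $\bar B$ collects exactly the two constant terms so produced. Hence every matrix element of $B_\varepsilon-\bar B$ is a sum of at most two terms $C_{pq}e^{i\kappa\tau/\varepsilon}$ with $\kappa\ne0$ and $|C_{pq}|\le|b_{pq}|$.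

Let $K_\varepsilon(\tau)=\int_0^\tau\rho(B_\varepsilon-\bar B)\bar\zeta\,d\sigma$. We claim that $\sup_\tau\|K_\varepsilon(\tau)\|\to0$. The coefficients $c_q=\langle\bar\zeta,\varphi_q\rangle$ are smooth, and those with $q\ne1,j$ do not depend on $\tau$. So $\bar\zeta=\sum_{q\le Q}c_q\varphi_q$ up to an error which, for $Q\ge j$, is constant in $\tau$ and tends to $0$ in $L^2$ as $Q\to\infty$; its contribution to $K_\varepsilon$ is at most a constant times its norm. It remains to treat each fixed $q$. The $p$-th component of $\int_0^\tau\rho c_q(B_\varepsilon-\bar B)\varphi_q\,d\sigma$ tends to $0$ uniformly in $\tau$ (integrate the exponentials by parts), and is at most $C|b_{pq}|$, where $\sum_p|b_{pq}|^2=\|x\varphi_q\|^2\le1$. Dominated convergence in the sum over $p$ proves the claim.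

Now let $\delta=\zeta-\bar\zeta$. Then $\delta(0)=0$ and $\delta'=i\rho B_\varepsilon\delta+iK_\varepsilon'$, so
\[
(\delta-iK_\varepsilon)'=i\rho B_\varepsilon(\delta-iK_\varepsilon)-\rho B_\varepsilon K_\varepsilon .
\]
As $B_\varepsilon$ is self-adjoint, $\|\delta-iK_\varepsilon\|\le\int_0^1|\rho|\|K_\varepsilon\|$, and therefore $\sup\|\delta\|\le C\sup\|K_\varepsilon\|\to0$. At $\tau=1$ this is $e^{iH/\varepsilon}U_\varepsilon\psi\to R\psi$ in $L^2$.

\emph{Convergence in $X$.} For small $\varepsilon$, $|u_\varepsilon|\le1$. For $l\ge1$, $|u_\varepsilon^{(l)}|\le C_l\varepsilon$ on an interval of length $1/\varepsilon$, so $V_{k+2}$ is bounded uniformly in $\varepsilon$. By Lemma~\ref{lem:slow}, $U_\varepsilon$ is bounded in $\mathcal L(X)$ and in $\mathcal L(D(H^{k+2}))$, uniformly in $\varepsilon$. For a finite combination $\psi$ of eigenfunctions of $H$, apply \eqref{eq:interp} to $g=e^{iH/\varepsilon}U_\varepsilon\psi-R\psi$, which tends to $0$ in $L^2$ and is bounded in $D(H^{k+2})$. The general case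 follows by density and uniform boundedness in $\mathcal L(X)$.
\end{proof}

\begin{lemma}\label{lem:approx}
Let $\psi^0\in\mathbb S\cap X_0$ and $\kappa>0$. There are $T>0$, $u\in C^\infty([0,T];\mathbb R)$ with $u=0$ near $0$ and $u=u_0$ near $T$, and $\gamma\in\mathbb R$, such that $\|U_u(T)\psi^0-e^{i\gamma}\varphi_1\|_X<\kappa$.
\end{lemma}

\begin{proof}
A smooth ramp from $0$ to $u_0$ with values in $[0,u_0]$, constant near its ends, brings $\psi^0$ to some $\psi^{(1)}\in\mathbb S\cap X$ (Lemma~\ref{lem:slow}). Let $\delta>0$. Denote by $\Pi_{>N}$ and $\Pi_{[2,j]}$ the spectral projections of $H$ onto the indicated indices, with $\Pi_{[2,1]}=0$. Choose $N\ge2$ with $\|\Pi_{>N}\psi^{(1)}\|_X<\delta$.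

For $j=2,\dots,N$ successively, we empty the level $j$ into the level $1$. Let $\alpha,\beta$ be the components of $\psi^{(j-1)}$ on $\varphi_1,\varphi_j$. The component of $R\psi^{(j-1)}$ on $\varphi_j$ is $\beta\cos r+ie^{-i\theta}\alpha\sin r$. It vanishes if we take
\begin{itemize}
\item $r=0$ if $\beta=0$;
\item $r=\pi/2$ if $\alpha=0\ne\beta$;
\item otherwise $\theta$ with $ie^{-i\theta}\alpha/\beta<0$, and $r\in(0,\frac\pi2)$ with $\tan r=|\beta/\alpha|$.
\end{itemize}
Since $b_{1j}\ne0$ (Lemma~\ref{lem:coupling}), some $\rho$ has $\frac12b_{1j}\int\rho=r$. By Lemma~\ref{lem:pulse} we can choose $\varepsilon$ so small that the new state $\psi^{(j)}=U_\varepsilon\psi^{(j-1)}$ is within $\delta/N$ of $e^{-iH/\varepsilon}R\psi^{(j-1)}$ in $X$. The operator $e^{-iH/\varepsilon}$ is an isometry of $X$ commuting with the projections, and $R$ changes only the components on $\varphi_1$ and $\varphi_j$. Hence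
\[
\|\Pi_{>N}\psi^{(j)}\|_X\le\|\Pi_{>N}\psi^{(j-1)}\|_X+\tfrac\delta N,\qquad
\|\Pi_{[2,j]}\psi^{(j)}\|_X\le\|\Pi_{[2,j-1]}\psi^{(j-1)}\|_X+\tfrac\delta N .
\]
After the last step, $\|\Pi\psi^{(N)}\|_X\le3\delta$, with $\Pi$ as in the proof of Lemma~\ref{lem:local}. Since $\|\psi^{(N)}\|=1$ and $H\ge1$,
\[
1-|\langle\psi^{(N)},\varphi_1\rangle|\le1-|\langle\psi^{(N)},\varphi_1\rangle|^2=\|\Pi\psi^{(N)}\|^2\le9\delta^2 .
\]
So $\psi^{(N)}$ is within $3\delta+9\delta^2\|\varphi_1\|_X$ of some $e^{i\gamma}\varphi_1$ in $X$; take $\delta$ small. All pieces of the control equal $u_0$ near the junctions, so it is smooth.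
\end{proof}

\section{Slow loops: adjusting $S$, $D$ and the phase}\label{sec:slow}

We now carry out the mechanism of Section~\ref{sec:toy} for the true system. A control $g(\varepsilon t)$ on $[0,1/\varepsilon]$ changes $S$ by $\varepsilon^{-1}\int g$, and contributes $\varepsilon^{-2}\int(1-\tau)g$ to the final value of $D$. To move $(S,D)$ by prescribed amounts, these two moments of $g$ must vanish to leading order, although $g=u_0$ near both ends. The profile $g_0$ below achieves this; $\tilde h$ is the phase-changing direction; $h_1,h_2$ make small corrections.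

\medskip
\noindent\textbf{Construction.} Let $\beta_0\in C_c^\infty(0,1)$ with $0\le\beta_0\le2$, $\int\beta_0=1$, $\beta_0(1-\tau)=\beta_0(\tau)$, and $g_0=u_0(1-\beta_0)$. Then $|g_0|\le u_0$, $g_0=u_0$ near $0$ and $1$, and $\int_0^1g_0=\int_0^1(1-\tau)g_0=0$, the last by symmetry. Let $0\ne\tilde h\in C_c^\infty((0,1);\mathbb R)$ with $\int\tilde h=\int\tau\tilde h=0$. The function
\[
Z(r)=\int_0^1\lambda_1(g_0+r\tilde h)\,d\tau,\qquad Z''(r)=\int_0^1\lambda_1''(g_0+r\tilde h)\,\tilde h^2\,d\tau<0,
\]
is strictly concave by Lemma~\ref{lem:concave}, hence not constant on any interval. So we can fix $r_0>0$ with $Z(r_0)\ne Z(0)$ and $|g_0+r\tilde h|\le\frac34$ for $r\in[0,r_0]$. Finally let $h_1,h_2\in C_c^\infty((0,1);\mathbb R)$ have $(\int h_i,\int(1-\tau)h_i)$ equal to $(1,0)$ for $i=1$ and $(0,1)$ for $i=2$.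

Given $(S',D')$ and $(S_a,D_a)$ put
\[
g_{\varepsilon,r}=g_0+r\tilde h+\varepsilon(S_a-S')h_1+\big(\varepsilon^2(D_a-D')-\varepsilon S'\big)h_2,\qquad u_{\varepsilon,r}(t)=g_{\varepsilon,r}(\varepsilon t),\quad t\in[0,1/\varepsilon].
\]
Then $\int_0^{1/\varepsilon}u_{\varepsilon,r}=\varepsilon^{-1}\int g_{\varepsilon,r}=S_a-S'$ and
\[
\int_0^{1/\varepsilon}\Big(\frac1\varepsilon-t\Big)u_{\varepsilon,r}\,dt=\varepsilon^{-2}\int_0^1(1-\tau)g_{\varepsilon,r}\,d\tau=D_a-D'-\frac{S'}\varepsilon .
\]
As $D(t)=D'+S't+\int_0^t(t-s)u(s)\,ds$, this control drives $(S',D')$ \emph{exactly} to $(S_a,D_a)$, for all $\varepsilon$ and $r$. Let $U_{\varepsilon,r}$ be its propagator on $[0,1/\varepsilon]$ and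
\[
\Theta(\varepsilon,r)=\int_0^{1/\varepsilon}\lambda_1(u_{\varepsilon,r})\,dt=\varepsilon^{-1}\int_0^1\lambda_1(g_{\varepsilon,r})\,d\tau .
\]

\begin{lemma}\label{lem:loop}
\begin{enumerate}
\item[(i)] There is $M\ge1$, depending only on $k,g_0,\tilde h,r_0$, with $\|U_{\varepsilon,r}\|_{\mathcal L(X)}\le M$ for all $r\in[0,r_0]$ and all sufficiently small $\varepsilon$ (how small may depend on $S',D',S_a,D_a$).
\item[(ii)] $\sup_{r\in[0,r_0]}\|U_{\varepsilon,r}\varphi_1-e^{-i\Theta(\varepsilon,r)}\varphi_1\|_X\to0$ as $\varepsilon\to0$.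
\item[(iii)] For fixed small $\varepsilon$ and $\psi\in X$, $r\mapsto U_{\varepsilon,r}\psi\in X$ is continuous on $[0,r_0]$.
\item[(iv)] $|\Theta(\varepsilon,r_0)-\Theta(\varepsilon,0)|\to\infty$ as $\varepsilon\to0$.
\end{enumerate}
\end{lemma}

It matters in (i) that $M$ does not depend on $S',D',S_a,D_a$: the accuracy of the pulses in step (A) of Section~\ref{sec:proof} is chosen in terms of $M$, and $(S',D')$ is known only afterwards.

\begin{proof}
(i) For small $\varepsilon$, $|g_{\varepsilon,r}|\le1$, and for $u=u_{\varepsilon,r}$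
\[
V_{k+2}=\sum_{l=1}^{k+2}\varepsilon^{l-1}\|g_{\varepsilon,r}^{(l)}\|_{L^1}\le\sum_{l=1}^{k+2}\big(\|g_0^{(l)}\|_{L^1}+r_0\|\tilde h^{(l)}\|_{L^1}\big)+1 .
\]
Apply Lemma~\ref{lem:slow} with $a=b=u_0$.

(ii) The curve $e^{-i\int\lambda_1}\varphi_1^{u(t)}$ solves the equation up to an error of size $|u'|=O(\varepsilon)$, which is too large over a time $1/\varepsilon$. We correct it to the next order. Write $\varphi(u)=\varphi_1^u$. By \eqref{eq:pert1}, $\partial_u\varphi\perp\varphi$, so there is a unique $w(u)\in D(A)$, $w(u)\perp\varphi(u)$, with $(H_u-\lambda_1(u))w(u)=\partial_u\varphi(u)$. It is smooth in $u$ with values in $D(A)$, since $w(u)=(H_u-\lambda_1(u)+Q_u)^{-1}\partial_u\varphi(u)$ with $Q_u=\langle\cdot,\varphi(u)\rangle\varphi(u)$, and the operator being inverted is boundedly invertible and smooth in $u$. Let $u=u_{\varepsilon,r}(t)$, $\ell(t)=\int_0^t\lambda_1(u)\,ds$, and $\xi=e^{-i\ell}(\varphi(u)+iu'w(u))$. Then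
\begin{align*}
\xi_t+iH_u\xi&=e^{-i\ell}\big(u'\partial_u\varphi-u'(H_u-\lambda_1)w+iu''w+iu'^2\partial_uw\big)\\
&=ie^{-i\ell}\big(u''w+u'^2\partial_uw\big),
\end{align*}
which is $O(\varepsilon^2)$ in $L^2$, uniformly in $t$ and $r\in[0,r_0]$. Since $u=u_0$ near both ends, $\xi(0)=\varphi_1$ and $\xi(1/\varepsilon)=e^{-i\Theta}\varphi_1$. By \eqref{eq:energy}, applied to the difference of $\xi$ and the trajectory of $\varphi_1$, $\|U_{\varepsilon,r}\varphi_1-e^{-i\Theta}\varphi_1\|\le C\varepsilon^2/\varepsilon=C\varepsilon$. By Lemma~\ref{lem:slow} with $m=k+2$ this difference is bounded in $D(H^{k+2})$ uniformly in $\varepsilon,r$, so \eqref{eq:interp} gives (ii).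

(iii) This is Lemma~\ref{lem:reg}: the time interval is fixed, and $u_{\varepsilon,r}\in\mathcal U^k_{u_0,u_0}(1/\varepsilon)$ depends continuously on $r$ in $H^k$.

(iv) We have $g_{\varepsilon,r}=g_0+r\tilde h+O(\varepsilon)$, and $|\lambda_1'|\le1$ by \eqref{eq:pert2}. So $\Theta(\varepsilon,r_0)-\Theta(\varepsilon,0)=\varepsilon^{-1}(Z(r_0)-Z(0))+O(1)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}, part 1}\label{sec:proof}

Let $T^*,\eta$ be as in Lemma~\ref{lem:local} and $M$ as in Lemma~\ref{lem:loop}(i). None of them depends on the data.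

\textbf{(A) From the initial state to the ground state.} By Lemma~\ref{lem:approx} there is a smooth control on some $[0,T_1]$, equal to $0$ near $0$ and to $u_0$ near $T_1$, driving $(\psi^0,S^0,D^0)$ to some $(\psi',S',D')$ with $\|\psi'-e^{i\gamma}\varphi_1\|_X<\eta/(2M)$ for some $\gamma\in\mathbb R$.

\textbf{(B) From near the ground state to the target.} By Lemma~\ref{lem:approx} applied to $\overline{\psi^1}$, there is a smooth control on some $[0,T_3]$, equal to $0$ near $0$ and to $u_0$ near $T_3$, driving $(\overline{\psi^1},-S^1,D^1)$ to some $(\chi,S'',D'')$ with $\|\chi-e^{i\beta}\varphi_1\|_X<\eta$, $\beta\in\mathbb R$. By time reversal, a smooth control going from $u_0$ to $0$ drives $(\bar\chi,-S'',D'')$ to $(\psi^1,S^1,D^1)$ in time $T_3$. Since $H$ and $\varphi_1$ are real, $\|\bar\chi-e^{-i\beta}\varphi_1\|_X<\eta$. Put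
\[
\psi_b=e^{i\beta}e^{i(H-\lambda_1)T^*}\bar\chi\in\mathbb S\cap X .
\]
As $e^{i(H-\lambda_1)T^*}$ is an isometry of $X$ that fixes $\varphi_1$, $\|\psi_b-\varphi_1\|_X<\eta$.

\textbf{(C) Velocity and position before the local step.} Define $(S_a,D_a)$ by $S_a+u_0T^*=-S''$ and $D_a+S_aT^*+\frac12u_0T^{*2}=D''$. Any control $u_0+v$, $v\in W$, on an interval of length $T^*$ drives $(S_a,D_a)$ to $(-S'',D'')$.

\textbf{(D) Slow loop and local step.} With these $(S',D')$ and $(S_a,D_a)$ use $u_{\varepsilon,r}$ from Section~\ref{sec:slow}. Set $\psi_{\varepsilon,r}=U_{\varepsilon,r}\psi'$ and $\hat\psi_{\varepsilon,r}=e^{-i\gamma+i\Theta(\varepsilon,r)}\psi_{\varepsilon,r}\in\mathbb S\cap X$. By Lemma~\ref{lem:loop}(i),(ii),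
\[
\|\hat\psi_{\varepsilon,r}-\varphi_1\|_X\le\|U_{\varepsilon,r}(\psi'-e^{i\gamma}\varphi_1)\|_X+\|U_{\varepsilon,r}\varphi_1-e^{-i\Theta(\varepsilon,r)}\varphi_1\|_X\le M\frac\eta{2M}+o(1)<\eta
\]
for all $r\in[0,r_0]$ and $\varepsilon\in(0,\varepsilon^*)$, for some $\varepsilon^*>0$. By Lemma~\ref{lem:loop}(iv) we may also assume $|\Theta(\varepsilon,r_0)-\Theta(\varepsilon,0)|>3\pi$ for $\varepsilon\in(0,\varepsilon^*)$.

Fix such an $\varepsilon$. By Lemma~\ref{lem:loop}(iii) and continuity of $\Theta$ in $r$, $r\mapsto\hat\psi_{\varepsilon,r}$ is continuous in $X$. Lemma~\ref{lem:local}, applied to $(\hat\psi_{\varepsilon,r},\psi_b)$, yields $v_r\in W$ and $\alpha(r)\in(-\frac\pi2,\frac\pi2)$, continuous in $r$, with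
\[
U_{u_0+v_r}(T^*)\hat\psi_{\varepsilon,r}=e^{i\alpha(r)}e^{-iHT^*}\psi_b=e^{i(\alpha(r)+\beta-\lambda_1T^*)}\bar\chi .
\]
Therefore
\[
U_{u_0+v_r}(T^*)\psi_{\varepsilon,r}=e^{i\Xi(r)}\bar\chi,\qquad\Xi(r)=\gamma-\Theta(\varepsilon,r)+\alpha(r)+\beta-\lambda_1T^* .
\]
The function $\Xi$ is continuous on $[0,r_0]$, and $|\Xi(r_0)-\Xi(0)|\ge|\Theta(\varepsilon,r_0)-\Theta(\varepsilon,0)|-\pi>2\pi$. By the intermediate value theorem there is $r\in[0,r_0]$ with $\Xi(r)\in2\pi\mathbb Z$. By (C) and the construction in Section~\ref{sec:slow}, for this $r$ the state reached is exactly $(\bar\chi,-S'',D'')$.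

\textbf{(E) Concatenation.} Apply successively the control of (A), $u_{\varepsilon,r}$, $u_0+v_r$, and the reversed control of (B). The state goes exactly from $(\psi^0,S^0,D^0)$ to $(\psi^1,S^1,D^1)$ in time $T=T_1+\frac1\varepsilon+T^*+T_3$. Here $\varepsilon\in(0,\varepsilon^*)$ was arbitrary, and $T_1,T_3,T^*,\varepsilon^*$ do not depend on it. So every $T>T_1+T^*+T_3+1/\varepsilon^*$ is attained, and we may take $T_0=T_1+T^*+T_3+1/\varepsilon^*+1$.

The pieces of the control other than $u_0+v_r$ are smooth and equal to $u_0$ near the junctions, and $v_r\in H^k_0$. So at each junction the values of the two adjacent pieces and of their derivatives up to order $k-1$ agree, and the concatenated control is in $H^k(0,T)$. Since $u=0$ near $t=0$ and $t=T$, $u\in H^k_0((0,T);\mathbb R)$. By Lemma~\ref{lem:reg} on $[0,T]$ with $a=b=0$, $\psi\in C^k([0,T];H^3_{(0)})$.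

If $k\ge1$, then $\psi\in C^1([0,T];H^3_{(0)})$, which contains the regularity of $\psi$ required in \eqref{eq:reg1}. Moreover $u\in H^k_0\subset H^1_0$ is continuous, so $S\in C^1$ and $D\in C^2$; and \eqref{eq:schr}--\eqref{eq:SD} and \eqref{eq:ends} hold. This completes the proof of Theorem~\ref{thm:main}.\qed

\begin{remark}
The choice of $u_0$ enters twice: Lemma~\ref{lem:coupling} makes the couplings $b_{1n}$ nonzero (for the pulses) and no smaller than $cn^{-3}$ in modulus (for the local step), and Lemma~\ref{lem:nonres} isolates each transition $1\leftrightarrow j$. Strict concavity of $\lambda_1$ enters only through $Z(r_0)\ne Z(0)$. If $\lambda_1$ were affine, then $Z$ would be constant because $\int\tilde h=0$, and the loops would give no control of the phase, as in Section~\ref{sec:toy}.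
\end{remark}

\begin{thebibliography}{1}
\bibitem{CN} ``Control And Nonlinearity'', \texttt{https://github.com/ceciledellavalle/phd}.
\end{thebibliography}

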